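# A finitely generated group of birational maps of three-space with no finite quotients

## Three maps over a line

Let $\mathbf k$ be a field and $n\ge 1$.

**Definition (Cremona group).** $\mathrm{Cr}_n(\mathbf k)$ is the group of $\mathbf k$-automorphisms of the field $\mathbf k(X_1,\dots,X_n)$ of rational functions in $n$ independent variables. Equivalently, it is the group $\operatorname{Bir}(\mathbb A^n_{\mathbf k})$ of birational transformations of affine $n$-space.

We describe an automorphism by the images of the variables, and products are compositions of field automorphisms: $(gh)(f)=g(h(f))$. For instance, $X_1\mapsto X_1X_2$, $X_2\mapsto X_2$ is an element of $\mathrm{Cr}_2(\mathbf k)$. Its inverse is $X_1\mapsto X_1X_2^{-1}$, $X_2\mapsto X_2$.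

**Definition (residually finite).** A group $G$ is residually finite if for every $g\ne 1$ in $G$ there is a normal subgroup of finite index in $G$ that does not contain $g$.

The group $\mathbb Z$ is residually finite: $m\neq0$ does not lie in $(|m|+1)\mathbb Z$. The additive group $\mathbb Q$ is not: a homomorphism to a finite group of order $r$ sends $u=r\cdot(u/r)$ to the identity, for every $u$. But $\mathbb Q$ is not finitely generated, and below all groups are. Note also that every subgroup of finite index contains a normal subgroup of finite index (the intersection of its finitely many conjugates). So it does not matter whether we ask for "normal" in the definition.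

Here is a group for which everything can be seen by hand. In $\mathrm{Cr}_2(\mathbf k)=\mathrm{Aut}_{\mathbf k}\,\mathbf k(x,z)$ take
$$t:\ x\mapsto x+1,\qquad m:\ z\mapsto xz,\qquad \tau:\ z\mapsto z+1,$$
the other variable being fixed each time, and let $D=\langle t,m,\tau\rangle$. Think of $x$ as a coordinate on a base line and of $z$ as a coordinate on the fibers.

**Proposition 1.** The group $D$ is residually finite. If $\operatorname{char}\mathbf k=0$, then $D$ is torsion-free.

*Proof.* Let $M_1\subset \mathbf k(x)^*$ be the multiplicative group generated by all $x+j$, $j\in\mathbb Z$, and let $A_1$ be the set of $\mathbb Z$-linear combinations of elements of $M_1$. It is a ring, namely the localization of $\mathbb Z[x]$ (of $\mathbb F_p[x]$ if $\operatorname{char}\mathbf k=p>0$) obtained by inverting all $x+j$. Consider the automorphisms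
$$g:\quad x\mapsto x+k,\qquad z\mapsto fz+h,\qquad k\in\mathbb Z,\ f\in M_1,\ h\in A_1 .$$
They form a group, because $g(f'z+h')=g(f')fz+g(f')h+g(h')$ and $g$ maps $M_1$ and $A_1$ onto themselves. The inverse of $g$ sends $x$ to $x-k$ and $z$ to $g^{-1}(f)^{-1}\bigl(z-g^{-1}(h)\bigr)$, which has the same form. This group contains $t,m,\tau$, so every element of $D$ has this form.

*Finite quotients.* Let $p=\operatorname{char}\mathbf k$ if this is positive, and any prime otherwise. Let $F$ be a finite field of characteristic $p$ with $F\ne\mathbb F_p$, and put $E=F\setminus\mathbb F_p$. If $a\in E$, then $a+j\neq0$ for all $j\in\mathbb Z$, so elements of $A_1$ can be evaluated at $a$, and elements of $M_1$ take nonzero values there. Also $a+k\in E$. So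
$$(a,c)\cdot g=(a+k,\ f(a)c+h(a))$$
defines a map $E\times F\to E\times F$. The rule is "evaluate $g(x)$ and $g(z)$ at the point $(a,c)$." Since $(gg')(x)=g(g'(x))$, and likewise for $z$, we get $P\cdot(gg')=(P\cdot g)\cdot g'$. So $D$ acts from the right by permutations on the finite set $E\times F$, and the kernel of this action is normal of finite index.

Let $g\ne1$. If $k\ne 0$ in $\mathbf k$, choose $p\nmid k$ (automatic in positive characteristic); then $g$ moves the first coordinate of every point. If $k=0$ in $\mathbf k$, then $h\neq0$ or $f\neq1$. Let $u=h$ in the first case; if $h=0$, let $u=f-1$. Then $u\in A_1$ is nonzero, so $u=P/\prod_j(x+j)^{n_j}$ with a nonzero polynomial $P$ over $\mathbb Z$ (over $\mathbb F_p$). In characteristic $0$ choose $p$ not dividing all coefficients of $P$; when $k\neq 0$ as an integer but $k=0$ in $\mathbf k$, we are in positive characteristic and nothing needs choosing. Choose $F$ with $|F|>p+\deg P$. Then some $a\in E$ satisfies $P(a)\ne0$, so $u(a)\neq0$. If $u=h$, the point $(a,0)$ moves to $(a,h(a))\neq(a,0)$. If $u=f-1$, the point $(a,1)$ moves to $(a,f(a))\ne(a,1)$.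

*Torsion.* Let $\operatorname{char}\mathbf k=0$ and $g^r=1$ with $r\ge1$. From $g^r(x)=x+rk$ we get $k=0$. Then $g^r(z)=f^rz+\cdots$ gives $f^r=1$. The $x+j$ are pairwise non-associated primes of $\mathbb Q[x]$, so $f=\prod(x+j)^{n_j}$ with $f^r=1$ forces all $n_j=0$, and $f=1$. Finally $g^r(z)=z+rh$ gives $h=0$. So $g=1$. $\square$

One thing made this work: over a finite field, there is a finite set $E$ of points of the base that the base group $\langle t\rangle$ preserves and on which the multiplier $x$ never vanishes. What changes if the base has more variables, or more base maps?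

## Malcev, Selberg, and two questions about $\mathrm{Cr}_n(\mathbf k)$

Two classical theorems on linear groups set the pattern.

* (Malcev) Finitely generated linear groups over any field are residually finite.
* (Selberg) Finitely generated linear groups over a field of characteristic zero contain a torsion-free subgroup of finite index.

A small example of the second property: $\langle x\mapsto x+1,\ x\mapsto -x\rangle\subset\mathrm{Cr}_1(\mathbb Q)$ has torsion, but its translations $x\mapsto x+k$ form a torsion-free subgroup of index $2$.

For $n=1$ the group $\mathrm{Cr}_1(\mathbf k)=\mathrm{PGL}_2(\mathbf k)$ is linear, so both theorems apply. The survey "The Cremona group" (http://perso.univ-rennes1.fr/serge.cantat/Articles/Survey-Cremona-SLC.pdf) asks what happens for $n\ge2$. It presents both questions as open, and describes them as the most basic questions of this kind that have not yet been answered: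

(a) Is every finitely generated subgroup of $\mathrm{Cr}_n(\mathbf k)$ residually finite, for every field $\mathbf k$ and every $n\ge2$?

(b) Does every finitely generated subgroup of $\mathrm{Cr}_n(\mathbf k)$ contain a torsion-free subgroup of finite index, for every field $\mathbf k$ of characteristic zero and every $n\ge2$?

Both answers are negative, and one explicit group shows it. Let $n\ge3$ and, for $i\neq j$ in $\{1,2,3\}$, put
$$t_i:\ X_i\mapsto X_i+1,\qquad e_{ij}:\ X_i\mapsto X_iX_j,$$
all other variables being fixed. Let $G\subset\mathrm{Cr}_n(\mathbf k)$ be the subgroup generated by these $3+6=9$ elements.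

**Theorem A.** For every field $\mathbf k$ and every $n\ge 3$, the finitely generated group $G\subset\mathrm{Cr}_n(\mathbf k)$ is infinite, contains an element of order $2$, and has no proper subgroup of finite index.

This has three consequences.

* $G$ is not residually finite; indeed no $g\neq1$ is excluded by any normal subgroup of finite index, the only such subgroup being $G$. So (a) fails for every field and every $n\ge3$.
* The only subgroup of finite index in $G$ is $G$ itself, which has torsion. So (b) fails for every field of characteristic $0$ and every $n\ge3$. (The absence of a torsion-free subgroup of finite index holds in positive characteristic too.)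
* Every homomorphism $G\to\mathrm{GL}_d(K)$, with $K$ any field, is trivial. Its image is a finitely generated linear group, hence residually finite by Malcev; being a quotient of $G$, it has no nontrivial finite quotient; so it is trivial.

The questions, quantified over all $n\ge2$, are settled negatively by $n=3$. The case $n=2$ for general finitely generated subgroups is not determined here; Theorem B below covers a large class of subgroups of $\mathrm{Cr}_2(\mathbf k)$.

## Two base variables: the points run out

All elements of $G$ fix $X_4,\dots,X_n$ and preserve $\mathbf k(X_1,X_2,X_3)$. So we may take $n=3$, and we write $x,y,z$ for $X_1,X_2,X_3$. Let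
$$\Gamma=\langle t_1,t_2,e_{12},e_{21}\rangle\subset G .$$
It fixes $z$ and preserves $\mathbf k(x,y)$. So $\Gamma$ is now the base group, and $e_{31}:z\mapsto xz$, $e_{32}:z\mapsto yz$, $t_3:z\mapsto z+1$ play the parts of $m$ and $\tau$.

Let us try to imitate Proposition 1. We want a finite field $F$ and a finite nonempty set $E$ of points $(a,b)$ over $F$, preserved by $\Gamma$, on which $x$ and $y$ never vanish. The set $(F\setminus\mathbb F_p)^2$ is fine for $t_1$ and $t_2$. But $e_{12}$ acts by $(a,b)\mapsto(ab,b)$, so it sends $(b^{-1},b)$ to $(1,b)$, and then $t_1^{-1}$ leads to $(0,b)$: the point is lost.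

Perhaps a cleverer set $E$ exists. To see what it must satisfy, compose: applying first $e_{12}^{-k}$, then $t_1$, then $e_{12}^{k}$ to a point gives
$$(a,b)\mapsto(ab^{-k},b)\mapsto(ab^{-k}+1,b)\mapsto(a+b^k,b)\qquad(k\ge0).$$
Combining these for various $k$, with inverses, $E$ must be closed under $(a,b)\mapsto(a+Q(b),b)$ for every $Q\in\mathbb Z[Y]$. The values $Q(b)$ are exactly the elements of the field $\mathbb F_p(b)=\mathbb F_p[b]$. So if $a\in\mathbb F_p(b)$, we reach $(0,b)$, and if $b\in\mathbb F_p(a)$, we reach $(a,0)$. If the subfields of $F$ form a chain (for example $|F|=p$ or $p^2$), one of these always happens.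

The smallest $F$ with two incomparable subfields has $p^6$ elements. Take $a\in\mathbb F_{p^2}\setminus\mathbb F_p$ and $b\in\mathbb F_{p^3}\setminus\mathbb F_p$. Move to $(a+b,b)$. The element $a+b$ is not in $\mathbb F_{p^3}$ (else $a$ would be) and not in $\mathbb F_{p^2}$ (else $b$ would be). So $\mathbb F_p(a+b)=\mathbb F_{p^6}$ contains $b$, and the next move reaches $(a+b,0)$. The point is lost again. Adding elements of one field makes the other field larger, until one contains the other. A counting argument makes this general.

**Lemma 2.** Let $F$ be a finite field of characteristic $p$. There is no nonempty subset $\Sigma\subset F^*\times F^*$ such that for all $(a,b)\in\Sigma$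
$$(a+\beta,b)\in\Sigma\ \ \forall\beta\in\mathbb F_p(b),\qquad (a,b+\alpha)\in\Sigma\ \ \forall\alpha\in\mathbb F_p(a). \tag{1}$$

*Proof.* Suppose $\Sigma$ exists. Choose $(a,b)\in\Sigma$ with $\max(|\mathbb F_p(a)|,|\mathbb F_p(b)|)$ as large as possible. Condition (1) is symmetric in the two coordinates, so after exchanging them if necessary (replacing $\Sigma$ by $\{(b,a):(a,b)\in\Sigma\}$) this maximum is $|\mathbb F_p(b)|=p^m$.

First, $a\notin\mathbb F_p(b)$: otherwise $\beta=-a$ in (1) would give $(0,b)\in\Sigma$, which is impossible. It follows that $a+\beta\notin\mathbb F_p(b)$ for every $\beta\in\mathbb F_p(b)$.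

Next, $(a+\beta,b)\in\Sigma$, so $|\mathbb F_p(a+\beta)|\le p^m$ by maximality. Recall that $F$ has at most one subfield of each order. If $|\mathbb F_p(a+\beta)|$ were $p^m$, this field would equal $\mathbb F_p(b)$ and $a+\beta$ would lie in $\mathbb F_p(b)$, a contradiction. So $|\mathbb F_p(a+\beta)|<p^m$.

Hence the $p^m$ distinct elements $a+\beta$, $\beta\in\mathbb F_p(b)$, all lie in subfields of $F$ of order $p^j$ with $1\le j<m$, at most one subfield for each $j$. Together these contain at most
$$\sum_{j=1}^{m-1}p^j=\frac{p^m-p}{p-1}<p^m$$
elements (none, if $m=1$), a contradiction. $\square$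

So the method of Proposition 1 cannot be carried over to $G$. But the failure of one way to build finite quotients does not exclude other finite quotients. What we need is a converse: *a finite quotient of $G$, however obtained, must produce points over a finite field.* The translations $z\mapsto z+h$ provide it. They form the additive group of a ring, conjugation by the maps $z\mapsto fz$ turns normal subgroups into ideals, and a finite quotient ring gives a map to a finite field, that is, a point $(a,b)$.

## A ring of translations inside $G$

We keep $n=3$ and the notation $x,y,z,\Gamma$.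

**Step 1: $G$ is infinite and contains an involution.** The elements $e_{12}$ and $e_{21}$ preserve the set of monomials $x^ay^b$. On exponent vectors they act by
$$e_{12}:\ (a,b)\mapsto(a,a+b),\qquad e_{21}:\ (a,b)\mapsto(a+b,b).$$
These are the two elementary matrices, which generate $\mathrm{SL}_2(\mathbb Z)$. An element of $\langle e_{12},e_{21}\rangle$ that acts trivially on exponents fixes $x,y,z$, so $\langle e_{12},e_{21}\rangle\cong\mathrm{SL}_2(\mathbb Z)$, which is infinite. For the involution, put $w=e_{21}e_{12}^{-1}e_{21}$. We compute, applying the rightmost factor first,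
$$w(x)=e_{21}(e_{12}^{-1}(x))=e_{21}(xy^{-1})=x(xy)^{-1}=y^{-1},\qquad w(y)=e_{21}(e_{12}^{-1}(xy))=e_{21}(x)=x .$$
So $w^2$ is $x\mapsto x^{-1}$, $y\mapsto y^{-1}$, $z\mapsto z$, corresponding to $-\mathrm{Id}$. Since $x\ne x^{-1}$ in $\mathbf k(x,y)$ in every characteristic, $w^2$ has order exactly $2$.

**Step 2: how $\Gamma$, multiplications and translations interact.** This gives the formulas that turn normal subgroups into ideals. For $f\in\mathbf k(x,y)^*$ and $h\in\mathbf k(x,y)$ let
$$m_f:\ z\mapsto fz,\qquad \tau_h:\ z\mapsto z+h\qquad(x,y\text{ fixed}).$$
Then $m_x=e_{31}$, $m_y=e_{32}$, $\tau_1=t_3$, and $m_fm_{f'}=m_{ff'}$, $\tau_h\tau_{h'}=\tau_{h+h'}$. For $\gamma\in\Gamma$,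
$$\gamma m_f\gamma^{-1}=m_{\gamma(f)},\qquad m_f^{-1}\tau_hm_f=\tau_{fh}. \tag{2}$$
For the first: $\gamma^{-1}$ fixes $z$, then $m_f$ gives $fz$, then $\gamma$ gives $\gamma(f)z$. On $x$ and $y$ the left side is the identity, because $m_f$ fixes $\gamma^{-1}(x),\gamma^{-1}(y)\in\mathbf k(x,y)$. For the second: $m_f$ sends $z$ to $fz$, then $\tau_h$ gives $fz+fh$, then $m_f^{-1}$ gives $z+fh$; and $x,y$ stay fixed.

**Step 3: polynomial shears in $\Gamma$.** These are the moves used on points in the previous section. For $k\ge0$, the element $e_{12}^{-k}t_1e_{12}^{k}$ fixes $y$ and sends $x$ to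
$$e_{12}^{-k}(t_1(xy^k))=e_{12}^{-k}(xy^k+y^k)=x+y^k .$$
Products and inverses of these elements give, for every $Q\in\mathbb Z[Y]$, an element of $\Gamma$, and exchanging $x$ and $y$ we get a second family:
$$s_Q:\ x\mapsto x+Q(y),\ y\mapsto y;\qquad s'_Q:\ x\mapsto x,\ y\mapsto y+Q(x). \tag{3}$$

**Step 4: the ring $A$.** We find all the translations we need inside $G$. Let $M\subset\mathbf k(x,y)^*$ be the multiplicative group generated by all $\gamma(x)$ and $\gamma(y)$ with $\gamma\in\Gamma$. For instance $x+1$, $x+y$, $x+y^2$ and their inverses are in $M$. Let $A$ be the set of finite $\mathbb Z$-linear combinations of elements of $M$. Since $M$ is a group, $A$ is a subring of $\mathbf k(x,y)$ containing $1$, and $M\subset A^*$. Since $\gamma(M)=M$, also $\gamma(A)=A$ for all $\gamma\in\Gamma$.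

By (2), $m_{\gamma(x)}=\gamma e_{31}\gamma^{-1}\in G$ and $m_{\gamma(y)}=\gamma e_{32}\gamma^{-1}\in G$. Hence $m_f\in G$ for all $f\in M$. By (2) again, $\tau_f=m_f^{-1}\tau_1m_f\in G$ for $f\in M$, and by additivity $\tau_h\in G$ for all $h\in A$.

## Finite quotients of $G$ produce points, and there are none

Every subgroup of finite index contains a normal subgroup of finite index. So it is enough to show that **every** normal subgroup $N\trianglelefteq G$ of finite index equals $G$.

We shall use the symmetry of $G$. A permutation $\sigma$ of the variables, viewed as an automorphism of $\mathbf k(x,y,z)$, need not lie in $G$, but conjugation by $\sigma$ permutes the nine generators, so it maps $G$ to itself. It maps normal subgroups of finite index to normal subgroups of finite index. So if we prove $t_3\in N$ for *all* $N$, then, applying this to $\sigma N\sigma^{-1}$, we get $t_i\in N$ for all $i$ and all $N$. In the same way $e_{31}\in N$ for all $N$ implies $e_{ij}\in N$ for all $i\ne j$ and all $N$.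

**Step 5: $t_1,t_2,t_3\in N$.** By symmetry, we show $t_3=\tau_1\in N$. Let
$$I=\{h\in A:\ \tau_h\in N\}.$$
This is the kernel of the homomorphism $A\to G/N$, $h\mapsto\tau_hN$, from the additive group of $A$, so $I$ has finite index in $A$. If $h\in I$ and $f\in M$, then $\tau_{fh}=m_f^{-1}\tau_hm_f\in N$ because $m_f\in G$ and $N$ is normal; so $fh\in I$. As $M$ spans $A$ additively, $I$ is an ideal of $A$.

Suppose $I\neq A$. Then $A/I$ is a nonzero finite commutative ring. Dividing by a maximal ideal, we get a ring homomorphism from $A$ to a finite field $F$, of characteristic $p$, say. Let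
$$\Sigma=\{(\psi(x),\psi(y)):\ \psi:A\to F\text{ a ring homomorphism}\}\ne\emptyset .$$
Since $x,y\in M\subset A^*$, we have $\Sigma\subset F^*\times F^*$. If $\psi:A\to F$ is a ring homomorphism and $\gamma\in\Gamma$, then $\psi\circ\gamma|_A$ is again one, because $\gamma(A)=A$. Let $(a,b)=(\psi(x),\psi(y))$. Taking $\gamma=s_Q$ gives the point
$$\bigl(\psi(x+Q(y)),\psi(y)\bigr)=(a+Q(b),b)\in\Sigma,$$
and taking $\gamma=s'_Q$ gives $(a,b+Q(a))\in\Sigma$. Every element of $\mathbb F_p(b)$ has the form $Q(b)$ with $Q\in\mathbb Z[Y]$, and similarly for $a$. So $\Sigma$ has property (1), contrary to Lemma 2. Hence $I=A$, so $1\in I$ and $t_3=\tau_1\in N$.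

**Step 6: $e_{ij}\in N$ for all $i\neq j$.** By symmetry, we show $e_{31}=m_x\in N$. The tool is a commutator: if $\gamma\in\Gamma\cap N$ and $f\in M$, then by (2)
$$m_{\gamma(f)}m_f^{-1}=\gamma m_f\gamma^{-1}m_f^{-1}=\gamma\,(m_f\gamma^{-1}m_f^{-1})\in N, \tag{4}$$
since $m_f\in G$ and $N$ is normal. By Step 5, $t_1,t_2\in N$, and hence so are their conjugates
$$s=e_{12}^{-1}t_1e_{12}:\ x\mapsto x+y,\qquad s'=e_{21}^{-1}t_2e_{21}:\ y\mapsto y+x .$$
Let us see what (4) yields directly.

* $\gamma=s$, $f=x$: $m_{x+y}\in m_xN$.
* $\gamma=s'$, $f=y$: $m_{x+y}m_y^{-1}=m_{(x+y)/y}\in N$.
* $\gamma=t_1$, $f=x$: $m_{x+1}m_x^{-1}\in N$.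

These relations say only that $m_x$, $m_y$, $m_{x+y}$ and $m_{x+1}$ have the same class modulo $N$. They do not yet say that this class is trivial. The remedy is to conjugate the second relation by $e_{12}:x\mapsto xy$, which does not respect this pattern. By (2),
$$e_{12}\,m_{(x+y)/y}\,e_{12}^{-1}=m_{(xy+y)/y}=m_{x+1}\in N .$$
Together with the third relation, $m_x=(m_{x+1}m_x^{-1})^{-1}m_{x+1}\in N$. (The first relation was not needed.)

So $N$ contains all nine generators, and $N=G$. With Step 1 this proves Theorem A. $\blacksquare$

## One-dimensional bases in general

The group generated by $\Gamma,m_x,m_y,\tau_1$ preserves a fibration by lines over a plane. We now show that a one-dimensional base could not have been used in this way: the good behavior of $D$ in Proposition 1 is general. For $d\ge2$ let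
$$J_d(\mathbf k)=\mathrm{PGL}_d(\mathbf k(x))\rtimes\mathrm{PGL}_2(\mathbf k)\subset\operatorname{Bir}(\mathbb P^1\times\mathbb P^{d-1})\cong\mathrm{Cr}_d(\mathbf k),$$
the group of maps $(x,[v])\mapsto(\varphi(x),[M(x)v])$. For $d=2$ it is the de Jonquières group of $\mathrm{Cr}_2(\mathbf k)$. The three generators of $D$, read as maps of points $(x,[z:1])$, are of this type:
$$t:\ \varphi(x)=x+1,\ M=\mathrm{Id};\qquad m:\ \varphi=\mathrm{id},\ M=\begin{pmatrix}x&0\\0&1\end{pmatrix};\qquad \tau:\ \varphi=\mathrm{id},\ M=\begin{pmatrix}1&1\\0&1\end{pmatrix}.$$
(Passing from maps to the field automorphisms they induce reverses products; composing with inversion restores them, so nothing below depends on this choice.)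

**Theorem B.** Every finitely generated subgroup $H$ of $J_d(\mathbf k)$ is residually finite. If $\operatorname{char}\mathbf k=0$, then $H$ has a torsion-free subgroup of finite index.

As for $D$, we look for a finite set of points over a finite field at which all of $H$ is defined. This time we use more than the permutation of the points: a subgroup of finite index fixes one of these points, and then acts on the local ring there, including its infinitesimal neighborhoods. That gives both residual finiteness and control of torsion.

**Lemma 3.** Let $\mathcal O$ be a noetherian local domain with maximal ideal $\mathfrak m$ and finite residue field of characteristic $p$, and let $S$ be a group acting faithfully on $\mathcal O$ by ring automorphisms. Let $S_j$ be the kernel of the action on $\mathcal O/\mathfrak m^j$. Then each $S_j$ is normal of finite index, $\bigcap_jS_j=1$, and every finite-order element of $S_2$ has $p$-power order.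

A small example: let $\mathcal O$ be the localization of $\mathbb Z[u]$ at $(p,u)$, and let $S$ be generated by $u\mapsto-u$, of order $2$. Here $\mathfrak m^2=(p^2,pu,u^2)$. If $p$ is odd, then $2u\notin\mathfrak m^2$, so $S_2=1$. If $p=2$, then $2u\in\mathfrak m^2$, so the involution acts trivially on $\mathcal O/\mathfrak m^2$ and $S_2=S$. So $p$-power order is the most one can say.

*Proof of Lemma 3.* A ring automorphism of $\mathcal O$ preserves $\mathfrak m$ and each $\mathfrak m^j$, so the actions on $\mathcal O/\mathfrak m^j$ make sense. Each $\mathfrak m^i/\mathfrak m^{i+1}$ is a finite-dimensional vector space over the finite residue field, so $\mathcal O/\mathfrak m^j$ is finite, and $S_j$ is normal of finite index. By Krull's intersection theorem $\bigcap_j\mathfrak m^j=0$. If $g\in\bigcap_jS_j$, then $g(a)-a\in\bigcap_j\mathfrak m^j=0$ for all $a\in\mathcal O$, so $g=1$ by faithfulness.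

Let $g\in S_2$. Then $g$ acts trivially on $\mathcal O/\mathfrak m$. Let $i\ge1$ and $a_1,\dots,a_i\in\mathfrak m$. We have $g(a_l)\equiv a_l$ mod $\mathfrak m^2$. Replacing the factors one at a time, each replacement changes the product by an element of $\mathfrak m^{i-1}\mathfrak m^2=\mathfrak m^{i+1}$, so $g(a_1\cdots a_i)\equiv a_1\cdots a_i$ mod $\mathfrak m^{i+1}$. Such products span $\mathfrak m^i$ additively. So the additive map $g-1$ sends $\mathfrak m^i$ into $\mathfrak m^{i+1}$ for all $i\ge0$, and $(g-1)^j=0$ on $\mathcal O/\mathfrak m^j$. Hence on $\mathcal O/\mathfrak m^j$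
$$g^{p^e}=\sum_{i<j}\binom{p^e}{i}(g-1)^i .$$
The group $\mathcal O/\mathfrak m^j$ is killed by $p^j$, since $p\in\mathfrak m$. For $1\le i<j$, the identity $\binom{p^e}{i}=\frac{p^e}{i}\binom{p^e-1}{i-1}$ shows that $\binom{p^e}{i}$ is divisible by $p^j$ once $e$ is large. So $g^{p^e}=1$ on $\mathcal O/\mathfrak m^j$ for $e$ large (depending on $j$).

If $g\in S_2$ has finite order $q$ prime to $p$, then on each $\mathcal O/\mathfrak m^j$ its order divides both $q$ and a power of $p$, so $g\in\bigcap_jS_j=1$. If $g\in S_2$ has order $p^\ell q$ with $p\nmid q$, then $g^{p^\ell}\in S_2$ has order $q$, so $q=1$. $\square$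

We turn to the proof of Theorem B.

**Step 1: a ring of coefficients.** We choose a ring small enough to have finite residue fields and large enough to contain all the data. Let $g_1,\dots,g_r$ be a finite generating set of $H$, closed under inverses. Represent $g_i$ by $\Phi_i\in\mathrm{GL}_2(\mathbf k)$ and a $d\times d$ matrix $M_i$ with entries in $\mathbf k[x]$ (clear denominators) and $\det M_i\neq0$. Let $R\subset\mathbf k$ be the subring generated by all coefficients of the $\Phi_i$ and $M_i$, the elements $(\det\Phi_i)^{-1}$, and the inverse of one nonzero coefficient of each polynomial $\det M_i$. Then $R$ is a finitely generated domain, and its residue fields at maximal ideals are finite.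

If $\operatorname{char}\mathbf k=0$, all but finitely many primes $p$ occur as residue characteristics. Indeed, by Noether normalization there is an integer $c\ge1$ such that $R[1/c]$ is an integral extension of a polynomial ring $\mathbb Z[1/c][u_1,\dots,u_l]$. For $p\nmid c$, lying-over gives a prime ideal of $R[1/c]$ above the maximal ideal $(p,u_1,\dots,u_l)$. It is maximal, because the extension is integral; its residue field is finite of characteristic $p$, and the image of $R$ in it is a finite domain, hence a field. So its contraction to $R$ is a maximal ideal of residue characteristic $p$.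

**Step 2: the space on which $H$ acts.** Let $X=\mathbb P^1_R\times_R\mathbb P^{d-1}_R$. It is an integral separated noetherian scheme with function field $L=\operatorname{Frac}(R)(x,y_1,\dots,y_{d-1})$. Each $g_i$ has coefficients in $R$, so substituting it into functions maps $L$ into $L$; since the generating set is closed under inverses, $H$ acts on $\mathbf k(x,y_1,\dots,y_{d-1})$ preserving $L$. The action on $L$ is faithful: $L$ contains the coordinates, and an element of $H$ acting trivially on the coordinates is trivial.

**Step 3: a finite set of good points.** This is the analog of $E\times F$ in Proposition 1, and it is here that the base is a line. Fix a maximal ideal $\mathfrak n$ of $R$ and put $\kappa=R/\mathfrak n$, a finite field. Fix an integer $s\ge2$ with $s>\deg\det M_i$ for all $i$. Let $\mathcal B\subset\overline\kappa$ be the set of elements of degree exactly $s$ over $\kappa$. It is finite and nonempty. It is stable under $\mathrm{PGL}_2(\kappa)$: if $b\in\mathcal B$ and $\varphi\in\mathrm{PGL}_2(\kappa)$, then $b\notin\kappa$ because $s\ge2$, so $\varphi(b)\ne\infty$; and $\kappa(\varphi(b))=\kappa(b)$, since each of $b,\varphi(b)$ is a rational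 expression in the other over $\kappa$.

Let $\Omega$ be the set of points of $X$ that are images of pairs $(b,c)$ with $b\in\mathcal B$ and $c\in\mathbb P^{d-1}(\kappa(b))$, a pair being viewed as a morphism $\operatorname{Spec}\kappa(b)\to X$. These points lie in the closed fiber of $X$ over $\mathfrak n$ and have residue field finite over $\kappa$, so they are closed. The set $\Omega$ is finite and nonempty.

**Step 4: $H$ acts on $\Omega$ by local isomorphisms.** Since the entries of $\Phi_i$ and $(\det\Phi_i)^{-1}$ lie in $R$, we have $\Phi_i\in\mathrm{GL}_2(R)$, and $\Phi_i$ defines an automorphism of $\mathbb P^1_R$. One coefficient of $\det M_i$ is a unit in $R$, so the reduction of $\det M_i$ modulo $\mathfrak n$ is a nonzero polynomial; its degree is less than $s$, hence it is nonzero at each $b\in\mathcal B$. So the open set $W_i\subset\mathbb A^1_R=\operatorname{Spec}R[x]$ where $\det M_i$ is invertible contains the closed points given by $\mathcal B$, and $M_i$ is invertible over $W_i$. Therefore $g_i$ is an isomorphism from $W_i\times\mathbb P^{d-1}$ onto $\Phi_i(W_i)\times\mathbb P^{d-1}$. The source contains $\Omega$. Writing bars for reduction modulo $\mathfrak n$,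 the pair $(b,c)$ goes to $(\overline{\Phi}_i(b),[\overline M_i(b)c])$, where $\overline\Phi_i(b)\in\mathcal B$ generates the same field as $b$. So $g_i$ maps $\Omega$ into $\Omega$.

Composing, every $g\in H$ is represented near each $P\in\Omega$ by a local isomorphism, that is, an isomorphism between open subsets of $X$, sending $P$ into $\Omega$. Two representatives of the same birational map, coming perhaps from different words in the $g_i$, agree on a dense open set; as $X$ is integral and separated, they agree wherever both are defined. So the representative near $P$, and the point $g(P)$, are determined by $g$, and $H$ acts on the finite set $\Omega$.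

**Step 5: the action on a local ring.** Let $P\in\Omega$, and let $H_P$ be its stabilizer, which has finite index in $H$. For $g\in H_P$ the local isomorphism fixing $P$ induces an automorphism of $\mathcal O_{X,P}$, the restriction of the action of $g$ on $L$. So $H_P$ acts on $\mathcal O_{X,P}$, faithfully since $\operatorname{Frac}(\mathcal O_{X,P})=L$. The ring $\mathcal O_{X,P}$ is a noetherian local domain with finite residue field, of characteristic $p=\operatorname{char}\kappa$. So Lemma 3 applies with $S=H_P$.

**Step 6: residual finiteness.** By Lemma 3, $H_P$ is residually finite: an element $g\ne1$ of $H_P$ lies outside some $(H_P)_j$. Let $1\neq g\in H$. If $g\notin H_P$, then $H_P$ is a subgroup of finite index not containing $g$. If $g\in H_P$, some $(H_P)_j$, which has finite index in $H$, does not contain $g$. In both cases pass to a normal subgroup of finite index contained in it. So $H$ is residually finite.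

**Step 7: torsion.** Let $\operatorname{char}\mathbf k=0$. By Step 1 we may carry out Steps 3 to 5 for two maximal ideals of $R$ with distinct residue characteristics $p\neq p'$, obtaining points $P$ and $P'$. The subgroup $(H_P)_2\cap(H_{P'})_2$ has finite index in $H$. By Lemma 3, an element of finite order in it has order both a power of $p$ and a power of $p'$, so it is trivial. Thus this subgroup is torsion-free. $\blacksquare$

Compare Step 3 with Lemma 2. Over a line, the base group acts through $\mathrm{PGL}_2(\kappa)$, which preserves the degree over $\kappa$ of a point $b\notin\kappa$, so points of large degree are never lost. Over the plane, the shears (3) in $\Gamma$ add to one coordinate arbitrary elements of the field generated by the other, and Lemma 2 says that every point over a finite field is eventually carried to a coordinate axis.
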